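\title{Components of the Hausdorff hyperspace of a Banach space}

\begin{abstract}
Let $\operatorname{Cld}_H(X)$ be the space of all non-empty closed subsets of a Banach space $X\neq\{0\}$, with the (possibly infinite) Hausdorff metric, and let $\kappa$ be the density of $X$. We prove that every component of $\operatorname{Cld}_H(X)$ is homeomorphic to the Hilbert space $\ell_2(2^{\kappa})$; if $X$ is finite-dimensional, the locally compact component consisting of the compact sets has to be excluded. The proof verifies Toru\'nczyk's criterion: a closed set is thickened a little, and then tiny holes, selected by a set $S\subset\kappa$ of colors, are punched into it. We also count the components, and show that for incomplete normed spaces no component is completely metrizable.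
\end{abstract}

\section{The question and the answer}

Let $(X,d)$ be a metric space. Write $\operatorname{Cld}_H(X)$ for the set of all non-empty closed subsets of $X$ with the topology given by the Hausdorff metric
\[
d_H(A,A')=\max\Big\{\sup_{a\in A} d(a,A'),\ \sup_{a'\in A'} d(a',A)\Big\},
\]
and $\operatorname{Comp}_H(X)$ for the subspace of non-empty compact sets. Here $d(x,A)=\inf_{a\in A}d(x,a)$. The distance $d_H$ may be infinite. In a normed space two sets lie in the same component of $\operatorname{Cld}_H(X)$ exactly when their distance is finite (Lemma~\ref{lem:comp} below), so a component collects the closed sets that look alike from far away.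

Consider $X=\mathbb R$. The component of $\{0\}$ consists of the bounded closed sets, that is, it is $\operatorname{Comp}_H(\mathbb R)$. This space is separable (finite sets of rational points are dense in it) and locally compact. The component of $\mathbb R$ consists of the closed sets whose gaps have bounded length, and it is much larger. For $S\subset\mathbb Z$ it contains $\mathbb Z\cup(S+\frac12)$, and two such sets with different $S$ have distance $\frac12$. So this component contains $2^{\aleph_0}$ points at mutual distance $\frac12$.

For an infinite cardinal $\tau$ let $\ell_2(\tau)$ be the Hilbert space of weight $\tau$. Problem~9 of \cite{P} asks whether, for a Banach space (or a Hilbert space) $X$, every component of $\operatorname{Cld}_H(X)$ is homeomorphic to $\ell_2(\tau)$ for some infinite $\tau$. Degenerate cases are excluded: $X\ne\{0\}$, and if $\dim X<\infty$, then the component $\operatorname{Comp}_H(X)$ is not considered. Two known facts make the question natural.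
\begin{itemize}
\item[(F1)] If $X$ is complete, then every component of $\operatorname{Cld}_H(X)$ is complete.
\item[(F2)] If $X$ is a Banach space, then every component of $\operatorname{Cld}_H(X)$ is an AR, that is, a retract of each metrizable space that contains it as a closed subset.
\end{itemize}
We use both without proof. Hilbert spaces have the same two properties. What distinguishes them among completely metrizable ARs is, by the theorem of Toru\'nczyk quoted below, that there is enough room to push many maps off each other. The sets $\mathbb Z\cup(S+\frac12)$ suggest that there is room, and also what $\tau$ should be: the cardinality of the power set of a smallest possible dense subset of $X$. This guess is correct. We write $\operatorname{dens}X$ for the least cardinality of a dense subset; thus $\operatorname{dens}X=\aleph_0$ if $0<\dim X<\infty$. A cardinal is identified with the set of all smaller ordinals, so that $S\subset\kappa$ makes sense.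

\begin{theorem}\label{thm:A}
Let $X\ne\{0\}$ be a Banach space, $\kappa=\operatorname{dens}X$ and $\tau=2^{\kappa}$. Let $Y$ be a component of $\operatorname{Cld}_H(X)$, with $Y\neq\operatorname{Comp}_H(X)$ if $\dim X<\infty$. Then $Y$ is homeomorphic to $\ell_2(\tau)$. In particular, for a Hilbert space $X=\ell_2(\kappa)$ every component is homeomorphic to $\ell_2(2^\kappa)$, and every non-separable component of $\operatorname{Cld}_H(\mathbb R^n)$ is homeomorphic to $\ell_2(2^{\aleph_0})$.
\end{theorem}

So the answer to the problem is yes, for all Banach spaces. Counting components then gives the whole hyperspace. In the next statement a cardinal appearing as a factor carries the discrete topology.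

\begin{theorem}\label{thm:B}
Let $X$ and $\kappa$ be as in Theorem~\ref{thm:A}. If $\dim X=\infty$, then $\operatorname{Cld}_H(X)$ has exactly $2^\kappa$ components, so $\operatorname{Cld}_H(X)\cong \ell_2(2^\kappa)\times 2^\kappa$. If $0<\dim X<\infty$, then
\[
\operatorname{Cld}_H(X)\cong \operatorname{Comp}_H(X)\oplus\big(\ell_2(2^{\aleph_0})\times 2^{\aleph_0}\big),
\]
and $\operatorname{Comp}_H(X)$ is locally compact. Hence for infinite-dimensional Banach spaces $X,X'$ we have $\operatorname{Cld}_H(X)\cong\operatorname{Cld}_H(X')$ if and only if $2^{\operatorname{dens}X}=2^{\operatorname{dens}X'}$.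
\end{theorem}

The last theorem says that both completeness of $X$ and the exclusion of $\operatorname{Comp}_H(X)$ for $\dim X<\infty$ are needed.

\begin{theorem}\label{thm:C}
Let $X\neq\{0\}$ be a normed space.
\begin{enumerate}
\item If $X$ is not complete, then no component of $\operatorname{Cld}_H(X)$ is completely metrizable.
\item Some component of $\operatorname{Cld}_H(X)$ is homeomorphic to some $\ell_2(\tau)$, $\tau\ge\aleph_0$, if and only if $X$ is a Banach space.
\item Every component of $\operatorname{Cld}_H(X)$ is homeomorphic to some $\ell_2(\tau)$, $\tau\ge\aleph_0$, if and only if $X$ is an infinite-dimensional Banach space.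
\end{enumerate}
\end{theorem}

\subsection*{What has to be proved}

Maps are continuous. Let $\mathcal W$ be an open cover of $Y$. Two maps $f,g:Z\to Y$ are \emph{$\mathcal W$-near} if for each $z\in Z$ some $W\in\mathcal W$ contains both $f(z)$ and $g(z)$. An indexed family of subsets of $Y$ is \emph{discrete} if each point of $Y$ has a neighborhood meeting at most one member.

\begin{theorem}[Toru\'nczyk \cite{T1,T2}]\label{thm:T}
A completely metrizable AR $Y$ of weight $\tau\ge\aleph_0$ is homeomorphic to $\ell_2(\tau)$ if and only if
\begin{itemize}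
\item[(a)] for each $m$, each map $f:\tau\times I^m\to Y$ ($\tau$ discrete, $I=[0,1]$) and each open cover $\mathcal W$ of $Y$, there is a map $g:\tau\times I^m\to Y$ that is $\mathcal W$-near to $f$ and for which $\{g(\{\gamma\}\times I^m)\}_{\gamma<\tau}$ is discrete in $Y$; and
\item[(b)] for each open cover $\mathcal W$ of $Y$ there are maps $f_n:Y\to Y$ $(n\in\mathbb N)$ that are $\mathcal W$-near to $\mathrm{id}_Y$ and for which $\{f_n(Y)\}_{n}$ is locally finite.
\end{itemize}
\end{theorem}

Instead of treating (a) and (b) separately we shall verify one condition that implies both: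
\begin{itemize}
\item[$(D_\tau)$] for each open cover $\mathcal W$ of $Y$ there are maps $h_\gamma:Y\to Y$ $(\gamma\in\Gamma$, $|\Gamma|=\tau)$, each $\mathcal W$-near to $\mathrm{id}_Y$, such that $\{h_\gamma(Y)\}_{\gamma\in\Gamma}$ is discrete in $Y$.
\end{itemize}
Indeed, identify $\Gamma$ with $\tau$. Then $g(\gamma,t)=h_\gamma(f(\gamma,t))$ is as required in (a), and countably many of the $h_\gamma$ serve in (b). If (b) is replaced by its variant for maps $f:\bigoplus_iK_i\to Y$ of countable sums of simplicial complexes, one composes $f|_{K_i}$ with $h_{\gamma_i}$ for distinct $\gamma_i$.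

\section{Four facts about the hyperspace}\label{sec:prelim}

In this section $X\neq\{0\}$ is any normed space, complete or not. We write $B(x,r)$ and $U(x,r)$ for the closed and the open ball, with $U(x,0)=\emptyset$, and
\[
A^t=\{x\in X: d(x,A)\le t\}\qquad(t\ge0)
\]
for the closed $t$-thickening of a closed set $A$; thus $A^0=A$. In a normed space thickening is a gentle operation:

\begin{lemma}\label{lem:thick}
For $A,A'\in\operatorname{Cld}_H(X)$ and $s,t\ge0$ we have $d_H(A^s,A^t)\le|s-t|$ and $d_H(A^t,A'^{\,t})\le d_H(A,A')$.
\end{lemma}

\begin{proof}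
Both estimates rest on one observation, valid for every non-empty closed set $A$: if $b\in A$ and $\|x-b\|\le s+c$ with $c\ge0$, then $d(x,A^s)\le c$. This is trivial if $\|x-b\|\le s$, since then $x\in A^s$. Otherwise the point $z$ of the segment $[x,b]$ with $\|z-b\|=s$ lies in $A^s$, and $\|x-z\|=\|x-b\|-s\le c$.

For the first inequality let $s<t$, $x\in A^t$, $\eta>0$. There is $b\in A$ with $\|x-b\|\le t+\eta$, so $d(x,A^s)\le t-s+\eta$. As $A^s\subset A^t$, letting $\eta\to0$ gives the claim. For the second we may assume $d_H(A,A')<\infty$. Let $x\in A^t$ and $\eta>0$. There are $a\in A$ with $\|x-a\|\le t+\eta$ and $b\in A'$ with $\|a-b\|\le d_H(A,A')+\eta$. Hence $\|x-b\|\le t+d_H(A,A')+2\eta$, and the observation for $A'$ gives $d(x,A'^{\,t})\le d_H(A,A')+2\eta$. Let $\eta\to0$ and interchange $A$ and $A'$.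
\end{proof}

\begin{lemma}\label{lem:comp}
The component of $A$ in $\operatorname{Cld}_H(X)$ is $\{A':d_H(A,A')<\infty\}$, and it is open. If $\dim X<\infty$, then $\operatorname{Comp}_H(X)$ is a component, and all members of the other components are unbounded.
\end{lemma}

\begin{proof}
The classes of the relation $d_H(A,A')<\infty$ are open and partition the space, so they are open and closed. It remains to join $A$ to $A'$ by a path when $d_H(A,A')<r<\infty$. Since $d_H(E\cup C,E'\cup C)\le d_H(E,E')$, the following three paths are continuous by Lemma~\ref{lem:thick}: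
$t\mapsto A^t$ $(0\le t\le r)$ from $A$ to $A^r$; then $t\mapsto A^r\cup A'^{\,t}$ $(0\le t\le 2r)$, which starts at $A^r$ because $A'\subset A^r$ and ends at $A'^{\,2r}$ because $A^r\subset A'^{\,2r}$; then $t\mapsto A'^{\,t}$ from $t=2r$ back to $t=0$.

If $\dim X<\infty$, the class of $\{0\}$ consists of the non-empty closed bounded sets, which are the non-empty compact ones.
\end{proof}

\begin{lemma}\label{lem:riesz}
If $\dim X=\infty$ and $\kappa=\operatorname{dens}X$, then the unit ball of $X$ contains points $y_\beta$ $(\beta<\kappa)$ with $\|y_\beta-y_{\beta'}\|\ge\frac12$ for $\beta\ne\beta'$.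
\end{lemma}

\begin{proof}
Suppose $y_\beta$ is chosen for $\beta<\xi$, where $\xi<\kappa$. The closed linear span $V$ of these points is a proper subspace of $X$: it is finite-dimensional if $\xi<\omega$, and has density at most $|\xi|<\kappa$ otherwise. By Riesz's lemma there is a unit vector $y_\xi$ with $d(y_\xi,V)\ge\frac12$.
\end{proof}

\begin{lemma}\label{lem:card}
$|\operatorname{Cld}_H(X)|\le2^{\operatorname{dens}X}$.
\end{lemma}

\begin{proof}
A metric space of infinite density has a base of cardinality $\operatorname{dens}X$, and each open set is the union of a subfamily of the base. Pass to complements.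
\end{proof}

\section{The construction on the line, at one scale}\label{sec:line}

This section explains the construction in the simplest case; the general proof in Sections~\ref{sec:nets}--\ref{sec:proofA} does not depend on it. Let $Y$ be the component of $\mathbb R$ in $\operatorname{Cld}_H(\mathbb R)$. We show how to move all $A\in Y$ by at most a fixed $\varepsilon\in(0,1]$, in $2^{\aleph_0}$ different ways, so that the $2^{\aleph_0}$ images of $Y$ have mutual distance at least $\varepsilon/1000$.

The idea is to encode a set $S\subset\omega$ in the moved set by small holes, at places that are reserved for the elements of $S$. One cannot simply remove open intervals from $A$: nothing may be left near a given point of $A$, and the result does not depend continuously on $A$. Hence we first thicken $A$ to $A^\varepsilon$, and we let a hole shrink to nothing before its center leaves $A^\varepsilon$.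

Put $\delta=\varepsilon/1000$ and let $N=\frac{\varepsilon}{50}\mathbb Z$ be the set of possible centers, whose spacing is $20\delta$. Let $\theta:\{1,2,\dots\}\to\omega$ take every value infinitely often. The intervals $[4^j-j,4^j+j]$, $j\ge1$, are disjoint. Give $p\in N$ the color $c(p)=\theta(j)$ if $|p-4^j|\le j$, and $c(p)=0$ if there is no such $j$. So each color fills arbitrarily long intervals. For $A\in Y$ and $S\subset\omega$ let
\[
r_p(A)=\min\{\delta,\ \max(0,\varepsilon-d(p,A))\},\qquad
h_S(A)=A^{\varepsilon}\setminus\bigcup_{p\in N,\ c(p)\in S}U(p,r_p(A)).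
\]

\emph{$h_S(A)$ is close to $A$.} Let $x\in A^\varepsilon$ lie in a hole $U(p,r)$, $r=r_p(A)>0$, and let $x^*$ be an endpoint $p\pm r$ of the hole nearest to $x$. Then $|x-x^*|\le r\le\delta$. Moreover $d(x^*,A)\le d(p,A)+r\le\varepsilon$, and $x^*$ lies in no other hole, since the centers of the others have distance at least $20\delta-\delta$ from it. So $x^*\in h_S(A)$. Thus every point of $A\subset A^\varepsilon$ is within $\delta$ of $h_S(A)$, while $h_S(A)\subset A^\varepsilon$. Hence $d_H(h_S(A),A)\le\varepsilon$.

\emph{The images are separated.} Let $S\ne S'$, say $\alpha\in S\setminus S'$ (otherwise interchange the two), let $A,A'\in Y$, and suppose that $t=d_H(h_S(A),h_{S'}(A'))<\delta$. We look for a center $p$ of color $\alpha$ that lies well inside both $A^\varepsilon$ and $A'^{\,\varepsilon}$. Choose $R$ with $d(x,A')<R$ for all $x\in\mathbb R$, then $j\ge R+1$ with $\theta(j)=\alpha$, then $a'\in A'$ with $|a'-4^j|<R$. We have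
\[
d(a',A)\le\varepsilon+d(a',h_S(A))\le \varepsilon+d(a',h_{S'}(A'))+t\le \varepsilon+\delta+t<1.01\,\varepsilon .
\]
This bound does not prevent centers near $a'$ from lying outside $A^\varepsilon$. But choose $a\in A$ with $|a-a'|<1.01\varepsilon$ and let $m$ be the midpoint of $a$ and $a'$. Some $p\in N$ has $|p-m|\le\varepsilon/100$, and then $|p-a|$ and $|p-a'|$, and hence $d(p,A)$ and $d(p,A')$, are less than $0.52\,\varepsilon$. Also $|p-4^j|<R+0.52\,\varepsilon<j$, so $c(p)=\alpha$. Now $r_p(A)=\delta$ and $\alpha\in S$, so $h_S(A)$ misses $U(p,\delta)$. On the other hand $p\in A'^{\,\varepsilon}$; the hole at $p$ is not removed from $A'^{\,\varepsilon}$ because $\alpha\notin S'$, and the other holes do not reach $p$. So $p\in h_{S'}(A')$ and $t\ge d(p,h_S(A))\ge\delta$, a contradiction.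

Continuity of $h_S$ follows as in Lemma~\ref{lem:lip} below, where it is proved for the general construction. Three things are missing for the general case.
\begin{itemize}
\item An open cover of $Y$ need not have a Lebesgue number, so $\varepsilon$ must be a function $e(A)$ that can be arbitrarily small. Holes are then needed at all scales, and the holes of two neighboring scales must not interfere while one scale is replaced by the other.
\item The intervals about $4^j$ have to be replaced. If $\dim X<\infty$, large balls about points of one fixed unbounded member of $Y$ will do. In an infinite-dimensional space there are $\kappa$ colors, and the component may consist of bounded sets. Then we cannot use far away regions for different colors. Instead all $\kappa$ colors occur in every small ball.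
\item The lattice $N$ has to be replaced by separated sets in a normed space.
\end{itemize}

\section{Colored nets at all scales}\label{sec:nets}

In Sections~\ref{sec:nets}--\ref{sec:proofA} we fix $X,Y,\kappa,\tau$ as in Theorem~\ref{thm:A}. Put
\[
\rho_k=2^{-k}/100\qquad(k=0,1,2,\dots).
\]
At scale $k$ the centers will be $\rho_k$-dense in $X$ and the holes will have radius at most $\delta_k$, where $\delta_k$ is much smaller than $\rho_k$. A scale will only ever be used together with its neighbors $k\pm1$. So it suffices to separate the centers of consecutive scales, and we do this by choosing the centers of scale $k$ outside the $4\delta_{k-1}$-balls about those of scale $k-1$.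

\begin{lemma}[nets]\label{lem:nets}
There are sets $N_k\subset X$ and numbers $\delta_0\ge\delta_1\ge\cdots>0$ with $\delta_k\le\rho_k/400$ such that
\begin{itemize}
\item[(i)] if $p\in N_k$, $q\in N_j$, $|k-j|\le1$ and $(k,p)\ne(j,q)$, then $\|p-q\|\ge4\max\{\delta_k,\delta_j\}$;
\item[(ii)] for all $k$ and $x\in X$ the ball $B(x,\rho_k/2)$ meets $N_k$, and if $\dim X=\infty$, it contains at least $\kappa$ points of $N_k$.
\end{itemize}
\end{lemma}

\begin{proof}
We define $G_k,\sigma_k,\delta_k,N_k$ inductively. Let $G_0=X$ and $\sigma_0=\rho_0/2$, and for $k\ge1$ let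
\[
G_k=\{x\in X:\|x-p\|\ge4\delta_{k-1}\text{ for all }p\in N_{k-1}\},\qquad \sigma_k=\delta_{k-1}.
\]
In both cases put $\delta_k=\sigma_k/200$ and let $N_k$ be a maximal subset of $G_k$ whose distinct points have distance at least $\sigma_k/10=20\delta_k$. Then $\delta_0=\rho_0/400$ and, by induction, $\delta_k=\delta_{k-1}/200\le\rho_{k-1}/(200\cdot400)\le\rho_k/400$ for $k\ge1$. Statement (i) holds for $j=k$ by the separation of $N_k$, and for $j=k+1$ because $N_{k+1}\subset G_{k+1}$ and $\delta_{k+1}\le\delta_k$; the case $j=k-1$ is the same with names exchanged.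

\emph{Claim.} Each ball $B(x,\rho_k/2)$ contains a ball $B(y,\sigma_k)\subset G_k$.

For $k=0$ take $y=x$. Let $k\ge1$ and $\delta=\delta_{k-1}=\sigma_k$. If $\|x-p\|\ge5\delta$ for all $p\in N_{k-1}$, then $y=x$ works, since $\delta\le\rho_{k-1}/400\le\rho_k/2$. Otherwise $\|x-p\|<5\delta$ for some $p\in N_{k-1}$; choose $y$ with $\|y-p\|=5\delta$. The points of $B(y,\delta)$ have distance at least $4\delta$ from $p$. Distinct points of $N_{k-1}$ have distance at least $20\delta$, so the points of $B(y,\delta)$ have distance at least $20\delta-6\delta$ from every other point of $N_{k-1}$. Hence $B(y,\delta)\subset G_k$. Also $B(y,\delta)\subset B(x,11\delta)$, and $11\delta\le11\rho_{k-1}/400\le\rho_{k-1}/4=\rho_k/2$. The claim is proved.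

By maximality each point of $G_k$ has distance less than $\sigma_k/10$ from some point of $N_k$. Applied to the center $y$ given by the claim, this shows that $N_k$ meets $B(y,\sigma_k)\subset B(x,\rho_k/2)$.

Let $\dim X=\infty$ and let $y_\beta$ be as in Lemma~\ref{lem:riesz}. The points $z_\beta=y+\frac{\sigma_k}2y_\beta$ $(\beta<\kappa)$ lie in $B(y,\sigma_k/2)\subset G_k$ and have mutual distances at least $\sigma_k/4$. Choose $p_\beta\in N_k$ with $\|p_\beta-z_\beta\|<\sigma_k/10$. These points are distinct, because $2\sigma_k/10<\sigma_k/4$, and they lie in $B(y,\sigma_k)\subset B(x,\rho_k/2)$.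
\end{proof}

\begin{lemma}[colors]\label{lem:colors}
There are colorings $c_k:N_k\to\kappa$ such that for every $A\in Y$ and every $\alpha<\kappa$ there is a point $a\in A$ with the following property: for all $k$ and all $x\in B(a,1)$, the ball $B(x,\rho_k)$ contains some $p\in N_k$ with $c_k(p)=\alpha$.
\end{lemma}

\begin{proof}
\emph{Case $\dim X=\infty$.} Let $Q\subset X$ be dense with $|Q|=\kappa$, enumerate $Q\times\kappa=\{(q_\xi,\alpha_\xi):\xi<\kappa\}$, and fix $k$. By transfinite induction choose
\[
p_\xi\in \big(N_k\cap B(q_\xi,\rho_k/2)\big)\setminus\{p_\zeta:\zeta<\xi\}\qquad(\xi<\kappa).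
\]
This is possible by Lemma~\ref{lem:nets}(ii), since fewer than $\kappa$ points are forbidden. Put $c_k(p_\xi)=\alpha_\xi$ and $c_k=0$ on the rest of $N_k$. For $x\in X$ take $q\in Q\cap B(x,\rho_k/2)$; then $B(q,\rho_k/2)\subset B(x,\rho_k)$ contains points of $N_k$ of every color. So every $a\in A$ has the required property.

\emph{Case $\dim X<\infty$.} Here $\kappa=\aleph_0$. Fix $A_0\in Y$. This is where we use $Y\neq\operatorname{Comp}_H(X)$: by Lemma~\ref{lem:comp}, $A_0$ is unbounded. So we can choose $a_1,a_2,\ldots\in A_0$ such that the balls $B(a_j,j)$ are pairwise disjoint. Let $\theta:\{1,2,\dots\}\to\omega$ take every value infinitely often. Put $c_k(p)=\theta(j)$ if $p\in N_k\cap B(a_j,j)$, and $c_k(p)=0$ if there is no such $j$. Given $A\in Y$ and $\alpha$, choose $R$ with $d_H(A,A_0)<R<\infty$, then $j\ge R+2$ with $\theta(j)=\alpha$, then $a\in A$ with $\|a-a_j\|<R$. For $x\in B(a,1)$ we have $B(x,\rho_k)\subset B(a_j,R+2)\subset B(a_j,j)$, because $\rho_k\le1$. By Lemma~\ref{lem:nets}(ii), $B(x,\rho_k)$ meets $N_k$, and all its points of $N_k$ have color $\alpha$.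
\end{proof}

\section{Thickening and punching}\label{sec:maps}

Let $\mathcal W$ be an open cover of $Y$. We first define the amount $e(A)$ by which $A$ may be moved. For $A\in Y$ let
\[
\lambda(A)=\sup_{W\in\mathcal W}\min\Big\{1,\ \inf_{E\in Y\setminus W}d_H(A,E)\Big\},\qquad e(A)=\lambda(A)/100,
\]
with $\inf\emptyset=\infty$. As a supremum of $1$-Lipschitz functions, $\lambda$ is $1$-Lipschitz, and $0<\lambda\le1$ because $\mathcal W$ is an open cover. If $E\in Y$ and $d_H(A,E)<\lambda(A)$, then for some $W\in\mathcal W$ the distance from $A$ to $Y\setminus W$ is greater than $d_H(A,E)$, so $A,E\in W$. Note that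
\begin{equation}\label{eq:e}
0<e(A)\le\tfrac1{100},\qquad |e(A)-e(A')|\le\tfrac1{100}d_H(A,A').
\end{equation}
The small Lipschitz constant will ensure that nearby images come from sets with comparable $e$.

Next we decide which scales are used at a given size $t=e(A)$. Let
\[
I_k=[2^{-k-1},2^{-k}],\qquad J_k=\big(\tfrac34\,2^{-k-1},\ \tfrac43\,2^{-k}\big)\qquad(k\ge0),
\]
and let $\psi_k:(0,1]\to[0,1]$ be $1$ on $I_k$, $0$ outside $J_k$, and linear on the two remaining intervals (where these meet $(0,1]$). The intervals $I_k$ cover $(0,1]$. Since $\sup J_{k+2}=\frac23 2^{-k-1}<\inf J_k$, we have $J_k\cap J_j=\emptyset$ if $|k-j|\ge2$. So at each $t$ at most two scales are in use, and if there are two, they are consecutive. We record three estimates: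
\begin{equation}\label{eq:scales}
\rho_k\le t/50\ \text{ if }t\in I_k;\qquad \delta_k\le t/1000\ \text{ if }t\in J_k;\qquad \delta_k\psi_k\text{ is 1-Lipschitz}.
\end{equation}
The first holds since $2^{-k}\le2t$. For the second, $2^{-k}<\frac83t$ and $\delta_k\le\rho_k/400=2^{-k}/40000$. For the third, the linear pieces of $\psi_k$ have lengths $2^{-k-3}$ and $2^{-k}/3$ before restriction to $(0,1]$, so the slopes of $\delta_k\psi_k$ are at most $2^{k+3}\delta_k\le8/40000$ in absolute value.

For $p\in N_k$ and $S\subset\kappa$ we now define, as on the line,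
\begin{align*}
r_{k,p}(A)&=\min\big\{\delta_k\psi_k(e(A)),\ \max(0,\,e(A)-d(p,A))\big\},\\
h_S(A)&=A^{e(A)}\setminus\bigcup_{k}\ \bigcup_{p\in N_k,\ c_k(p)\in S}U\big(p,r_{k,p}(A)\big).
\end{align*}
We call $U(p,r_{k,p}(A))$ the hole of $(k,p)$ at $A$ (whether or not it is removed) if $r_{k,p}(A)>0$. In that case $e(A)\in J_k$, and the definition and \eqref{eq:scales} give
\begin{equation}\label{eq:hole}
r_{k,p}(A)\le\delta_k\le\tfrac{e(A)}{1000},\qquad d(p,A)+r_{k,p}(A)\le e(A).
\end{equation}
By \eqref{eq:scales} and $|d(p,A)-d(p,A')|\le d_H(A,A')$, all radii vary in a controlled way: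
\begin{equation}\label{eq:rlip}
|r_{k,p}(A)-r_{k,p}(A')|\le|e(A)-e(A')|+d_H(A,A').
\end{equation}

The next lemma says that a point in a hole can be pushed radially to the boundary of the hole, and that it then lies in $h_S(A)$.

\begin{lemma}[pushing]\label{lem:push}
Let $x\in A^{e(A)}$ lie in the hole $U(p,r)$ of $(k,p)$ at $A$. Put $x^*=p+r\frac{x-p}{\|x-p\|}$ if $x\ne p$, and $x^*=p+ru$ with a unit vector $u$ if $x=p$. Then $x^*\in h_S(A)$ for every $S\subset\kappa$, and $\|x-x^*\|=r-\|x-p\|\le e(A)/1000$.
\end{lemma}

\begin{proof}
The statement on $\|x-x^*\|$ is clear from the definition and \eqref{eq:hole}. By \eqref{eq:hole} also $d(x^*,A)\le d(p,A)+r\le e(A)$, so $x^*\in A^{e(A)}$. The point $x^*$ does not lie in the open ball $U(p,r)$. Let $(j,q)\ne(k,p)$ be another pair with a hole at $A$, of radius $r'$. Then $e(A)\in J_j\cap J_k$, so $|j-k|\le1$, and Lemma~\ref{lem:nets}(i) gives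
\[
\|x^*-q\|\ge\|p-q\|-r\ge4\max\{\delta_k,\delta_j\}-\delta_k\ge3\delta_j>r'.\qedhere
\]
\end{proof}

Consequently $h_S(A)$ is closed (a closed set minus open balls) and non-empty, it is contained in $A^{e(A)}$, and
\begin{equation}\label{eq:near}
d(x,h_S(A))\le\tfrac{e(A)}{1000}\ \text{ for all }x\in A^{e(A)},\qquad d_H(h_S(A),A)\le e(A)<\lambda(A).
\end{equation}
In particular $h_S(A)\in Y$ by Lemma~\ref{lem:comp}, and $h_S:Y\to Y$ is $\mathcal W$-near to $\mathrm{id}_Y$ once it is known to be continuous.

\begin{lemma}[continuity]\label{lem:lip}
$d_H(h_S(A),h_S(A'))\le3\big(|e(A)-e(A')|+d_H(A,A')\big)\le4\,d_H(A,A')$ for $A,A'\in Y$.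
\end{lemma}

\begin{proof}
Put $\Delta=|e(A)-e(A')|+d_H(A,A')$. By Lemma~\ref{lem:thick}, $d_H(A^{e(A)},A'^{\,e(A')})\le\Delta$. Let $x\in h_S(A)$ and $\eta>0$. There is $y\in A'^{\,e(A')}$ with $\|x-y\|\le\Delta+\eta$. If $y\in h_S(A')$, then $d(x,h_S(A'))\le\Delta+\eta$. Otherwise $y$ lies in a removed hole $U(p,r_{k,p}(A'))$ with $c_k(p)\in S$, and the point $y^*\in h_S(A')$ of Lemma~\ref{lem:push} satisfies $\|y-y^*\|=r_{k,p}(A')-\|y-p\|$. As $c_k(p)\in S$, the set $h_S(A)$ avoids the ball $U(p,r_{k,p}(A))$ of the same pair at $A$, so $\|x-p\|\ge r_{k,p}(A)$ and $\|y-p\|\ge r_{k,p}(A)-\|x-y\|$. With \eqref{eq:rlip} we get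
\[
\|x-y^*\|\le\|x-y\|+r_{k,p}(A')-r_{k,p}(A)+\|x-y\|\le2(\Delta+\eta)+\Delta .
\]
Let $\eta\to0$ and interchange $A$ and $A'$. The second inequality of the lemma follows from \eqref{eq:e}.
\end{proof}

\section{Separation of the images and the proof of Theorem~\ref{thm:A}}\label{sec:proofA}

As on the line, we separate two images by finding a center $p$ of a color $\alpha\in S\setminus S'$ that lies well inside both thickened sets: it is the center of a full-size hole in $h_S(A)$, while it belongs to $h_{S'}(A')$. The new point is that the relevant scales at $A$ and at $A'$ must be comparable.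

\begin{proposition}\label{prop:sep}
Let $S,S'\subset\kappa$ with $S\not\subset S'$, let $A,A'\in Y$, and let $e(A)\in I_k$. Then $d_H(h_S(A),h_{S'}(A'))\ge\delta_k$.
\end{proposition}

\begin{proof}
Put $e=e(A)$, $e'=e(A')$, $t=d_H(h_S(A),h_{S'}(A'))$, fix $\alpha\in S\setminus S'$, and suppose $t<\delta_k$. By \eqref{eq:scales}, $t<e/1000$ and $\rho_k\le e/50$.

\emph{Comparing $e$ and $e'$.} By \eqref{eq:near}, $d_H(A,A')\le e+t+e'\le1.01(e+e')$. So $|e-e'|\le0.0101(e+e')$ by \eqref{eq:e}, and both quotients $e/e'$ and $e'/e$ are at most $1.0101/0.9899<1.03$.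

\emph{Choosing a center.} Let $a'\in A'$ be the point given by Lemma~\ref{lem:colors} for $A'$ and $\alpha$. Since $h_S(A)\subset A^e$, \eqref{eq:near} gives
\[
d(a',A)\le e+d(a',h_S(A))\le e+d(a',h_{S'}(A'))+t\le e+\tfrac{e'}{1000}+t<1.01\,e .
\]
Choose $a\in A$ with $\|a-a'\|<1.01\,e$ and let $m=\frac12(a+a')$. As $\|m-a'\|<1$, there is $p\in N_k\cap B(m,\rho_k)$ with $c_k(p)=\alpha$. Then
\[
d(p,A)\ \text{ and }\ d(p,A')\ \text{ are at most }\ 0.505\,e+0.02\,e=0.525\,e .
\]

\emph{The hole in $h_S(A)$.} We have $\psi_k(e)=1$ and $e-d(p,A)\ge0.475\,e\ge\delta_k$, so $r_{k,p}(A)=\delta_k$. Since $c_k(p)=\alpha\in S$, the ball $U(p,\delta_k)$ misses $h_S(A)$, that is, $d(p,h_S(A))\ge\delta_k$.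

\emph{No hole at $p$ in $h_{S'}(A')$.} First, $d(p,A')\le0.525\,e<e'$, so $p\in A'^{\,e'}$. Let $(j,q)$ have a hole at $A'$. Then $e'\in J_j$, while $2^{-k-1}/1.03<e'<1.03\cdot2^{-k}$ because $e\in I_k$. Since
\[
\sup J_{k+2}=\tfrac23\,2^{-k-1}<2^{-k-1}/1.03,\qquad \inf J_{k-2}=\tfrac32\,2^{-k}>1.03\cdot2^{-k}
\]
(the latter if $k\ge2$), and since the endpoints of $J_i$ decrease as $i$ increases, we have $|j-k|\le1$. If $(j,q)\ne(k,p)$, then $\|p-q\|\ge4\delta_j>r_{j,q}(A')$ by Lemma~\ref{lem:nets}(i), so $p$ is not in the hole of $(j,q)$. The hole of $(k,p)$ itself, if there is one, is not removed from $A'^{\,e'}$, since $c_k(p)=\alpha\notin S'$. Hence $p\in h_{S'}(A')$, and $t\ge d(p,h_S(A))\ge\delta_k$, a contradiction.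
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We show first that $\{h_S(Y)\}_{S\subset\kappa}$ is discrete in $Y$. Let $E\in Y$. There are only finitely many $k\ge0$ with $2^{-k}\ge e(E)/2$; since $e(E)\le 1/100$, there is at least one. Let $l$ be the largest. Put $\varepsilon=\min\{e(E),\delta_l/2\}$. We claim that the open $\varepsilon$-ball about $E$ meets at most one of the sets $h_S(Y)$. Suppose that it contains $h_S(A)$ and $h_{S'}(A')$ with $S\ne S'$; by symmetry we may assume $S\not\subset S'$. By \eqref{eq:near}, $d_H(A,E)\le e(A)+\varepsilon\le e(A)+e(E)$, so \eqref{eq:e} gives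
\[
e(A)\ge e(E)-\tfrac1{100}\big(e(A)+e(E)\big),\qquad\text{hence}\qquad e(A)\ge\tfrac{99}{101}e(E)>\tfrac12e(E).
\]
Choose $k$ with $e(A)\in I_k$. Then $2^{-k}\ge e(A)>e(E)/2$, so $k\le l$, and Proposition~\ref{prop:sep} gives $d_H(h_S(A),h_{S'}(A'))\ge\delta_k\ge\delta_l\ge2\varepsilon$. This contradicts that both sets have distance less than $\varepsilon$ from $E$.

Together with \eqref{eq:near} and Lemma~\ref{lem:lip} this proves $(D_\tau)$, with the power set of $\kappa$ as index set and $\tau=2^\kappa$. The members of a discrete family are pairwise disjoint. Choosing one point in each $h_S(Y)$ we therefore obtain a discrete subspace of $Y$ of cardinality $\tau$, so $Y$ has weight at least $\tau$. The weight of a metrizable space of infinite density equals its density, which for $Y$ is at most $|Y|\le\tau$ by Lemma~\ref{lem:card}. So $Y$ has weight $\tau$. By (F1) and (F2), $Y$ is a completely metrizable AR, and Theorem~\ref{thm:T} gives $Y\cong\ell_2(\tau)$.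

For the last assertion recall that $\operatorname{Comp}_H(\mathbb R^n)$ is separable, so a non-separable component of $\operatorname{Cld}_H(\mathbb R^n)$ is different from it.
\end{proof}

\begin{remark}
Completeness of $X$ entered only through (F1) and (F2); the verification of $(D_\tau)$ did not use it. The exclusion of $\operatorname{Comp}_H(X)$ for $\dim X<\infty$ entered only in Lemma~\ref{lem:colors}.
\end{remark}

\section{The number of components: proof of Theorem~\ref{thm:B}}

By Lemma~\ref{lem:comp} components are open, so $\operatorname{Cld}_H(X)$ is the topological sum of its components; by Lemma~\ref{lem:card} there are at most $2^\kappa$ of them. Given Theorem~\ref{thm:A}, for the two homeomorphisms it remains to find $2^\kappa$ closed sets, unbounded if $\dim X<\infty$, with mutual distances $\infty$. Let $u$ be a unit vector.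

\emph{Case $\dim X=\infty$.} Let $y_\beta$ be as in Lemma~\ref{lem:riesz}, and put $x_n=4^{n+2}u$. The points $x_n+2ny_\beta$ $(\beta<\kappa)$ form a copy of the system $(y_\beta)$, magnified by $2n$, near $x_n$. For $\emptyset\ne S\subset\kappa$ let
\[
F_S=\{x_n+2ny_\beta:n\ge1,\ \beta\in S\}.
\]
If $n\ne m$ and $M=\max\{n,m\}$, then for all $\beta,\beta'<\kappa$
\[
\|(x_n+2ny_\beta)-(x_m+2my_{\beta'})\|\ge4^{M+2}-4^{M+1}-4M\ge M .
\]
If $n=m$ and $\beta\ne\beta'$, the distance is at least $2n\cdot\frac12=n$. So distinct points of $F_S$ have distance at least $1$, and $F_S$ is closed. If $\alpha\in S\setminus S'$, the same estimates give $d(x_n+2ny_\alpha,F_{S'})\ge n$ for all $n$. Hence $d_H(F_S,F_{S'})=\infty$ whenever $S\ne S'$.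

\emph{Case $0<\dim X<\infty$.} Let $\theta:\{1,2,\dots\}\to\omega$ take every value infinitely often. For $\emptyset\ne S\subset\omega$ the set $F_S=\{4^nu:\theta(n)\in S\}$ is closed and unbounded. If $\alpha\in S\setminus S'$, then $d(4^nu,F_{S'})\ge4^n-4^{n-1}=3\cdot4^{n-1}$ for each of the infinitely many $n$ with $\theta(n)=\alpha$. So again $d_H(F_S,F_{S'})=\infty$ whenever $S\neq S'$.

\emph{Local compactness.} Let $\dim X<\infty$ and let $K_0\subset X$ be compact and non-empty. The sets $K\in\operatorname{Comp}_H(X)$ with $d_H(K,K_0)\le1$ form a neighborhood of $K_0$ which is a closed subset of $\operatorname{Comp}_H(K_0^1)$, where $K_0^1$ is the closed $1$-thickening of $K_0$. The set $K_0^1$ is compact, and the hyperspace of a compact metric space is compact. So $\operatorname{Comp}_H(X)$ is locally compact.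

\emph{Classification.} Let $X,X'$ be infinite-dimensional. If $2^{\operatorname{dens}X}=2^{\operatorname{dens}X'}$, then the hyperspaces are homeomorphic by the formula just proved. Conversely, a homeomorphism maps components onto components, and these have weights $2^{\operatorname{dens}X}$ and $2^{\operatorname{dens}X'}$. \qed

\section{Incomplete spaces: proof of Theorem~\ref{thm:C}}

\emph{Part (1).} The plan is to find a closed copy of a ball of $X$ in every component, by letting one isolated point of a closed set wander. Let $Y$ be a completely metrizable component of $\operatorname{Cld}_H(X)$; we show that $X$ is complete. Fix $A\in Y$ and $a\in A$, and put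
\[
C=A\setminus U(a,1),\qquad \varphi(x)=C\cup\{x\}\quad\text{for }x\in B:=B(a,\tfrac14).
\]
The set $C$ is closed and possibly empty, in which case $d(x,C)=\infty$. Points of $A\cap U(a,1)$ have distance at most $\frac54$ from $x$, and $x$ has distance at most $\frac14$ from $a$. So $d_H(\varphi(x),A)\le\frac54$ and $\varphi(x)\in Y$ by Lemma~\ref{lem:comp}. For $x,x'\in B$ we have $d(x,C)\ge\frac34>\frac12\ge\|x-x'\|$, so $d(x,\varphi(x'))=\|x-x'\|$. It follows that $\varphi:B\to Y$ is an isometric embedding.

Its image is closed in $Y$. Indeed, let $E\in Y$ and $t_n=d_H(\varphi(x_n),E)\to0$ with $x_n\in B$. Choose $n_0$ with $t_{n_0}<\frac18$ and $z\in E$ with $\|z-x_{n_0}\|<\frac18$. Then $z\in B(a,\frac38)$, so $d(z,C)\ge\frac58$. Since $d(z,\varphi(x_n))\le t_n$, we get $\|z-x_n\|\le t_n$ as soon as $t_n<\frac58$. Hence $x_n\to z$, so $z\in B$, and $E=\lim\varphi(x_n)=\varphi(z)$.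

Thus $B$ is homeomorphic to a closed subset of a completely metrizable space and is therefore completely metrizable. So is its open subset $U(a,\frac14)$, which is homeomorphic to $X$ by $x\mapsto(x-a)/(\frac14-\|x-a\|)$. A completely metrizable subspace of a metric space is a $G_\delta$ set in it, so $X$ is a dense $G_\delta$ in its completion $\hat X$. Suppose there were a point $z\in\hat X\setminus X$. Then $X$ and $z+X$ would be dense $G_\delta$ sets in $\hat X$, and they would be disjoint because $X$ is a linear subspace not containing $z$. This contradicts Baire's theorem. So $X=\hat X$ is complete.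

\emph{Parts (2) and (3).} If some component is homeomorphic to some $\ell_2(\tau)$, it is completely metrizable, and $X$ is a Banach space by (1). Conversely, let $X\ne\{0\}$ be a Banach space, $\kappa=\operatorname{dens}X$. The set $X$ is unbounded, so the component of $X$ in $\operatorname{Cld}_H(X)$ is not $\operatorname{Comp}_H(X)$ and is homeomorphic to $\ell_2(2^\kappa)$ by Theorem~\ref{thm:A}. This proves (2). If $\dim X=\infty$, then all components are homeomorphic to $\ell_2(2^\kappa)$ by Theorem~\ref{thm:A}. If $\dim X<\infty$, then the component $\operatorname{Comp}_H(X)$ is non-empty and locally compact by Theorem~\ref{thm:B}, hence not homeomorphic to $\ell_2(\tau)$ for any $\tau\ge\aleph_0$. With (2) this proves (3). \qed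

\begin{thebibliography}{9}
\bibitem{P} \emph{Covering properties of inverse limits, II}, \texttt{http://gentop.h.kobe-u.ac.jp/articles2002/proceedings.pdf}.
\bibitem{T1} Toru\'nczyk, \emph{Characterizing Hilbert space topology}, Fund. Math. 111 (1981), 247--262.
\bibitem{T2} Toru\'nczyk, \emph{A correction of two papers concerning Hilbert manifolds}, Fund. Math. 125 (1985), 89--93.
\end{thebibliography}
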